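# Non-isomorphic finite semigroups with isomorphic power semigroups

## Semigroups in which all products are equal

Let $S$ be a semigroup, written multiplicatively. Its large power semigroup $\mathcal P(S)$ is the set of all non-empty subsets of $S$ with the setwise product
$$XY=\{xy : x\in X,\ y\in Y\}.$$
This product is associative because that of $S$ is. The map $s\mapsto\{s\}$ embeds $S$ in $\mathcal P(S)$, since $\{s\}\{t\}=\{st\}$. If $S$ is finite, then $|\mathcal P(S)|=2^{|S|}-1$, so $\mathcal P(S)$ always determines $|S|$. Does it determine $S$ up to isomorphism?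

We begin with the case where the multiplication is as poor as possible.

**Proposition 1.** Let $S$ be a finite semigroup with $S^2=\{0\}$, and let $T$ be a finite semigroup with $\mathcal P(S)\cong\mathcal P(T)$. Then $S\cong T$.

**Proof.** All products in $\mathcal P(S)$ equal $\{0\}$, so the multiplication of $\mathcal P(S)$ is constant, and hence so is that of $\mathcal P(T)$. Since $T$ embeds in $\mathcal P(T)$ via singletons, the multiplication of $T$ is constant too, say $tt'=c$ for all $t,t'\in T$. From $2^{|S|}-1=2^{|T|}-1$ we get $|S|=|T|$. Choose any bijection $f:S\to T$ with $f(0)=c$. Then $f(xy)=f(0)=c=f(x)f(y)$ for all $x,y\in S$, so $f$ is an isomorphism. $\square$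

Here the whole structure was one number and one marked point. What changes when the multiplication carries more information than a cardinality? This is the Isomorphism Problem for power semigroups, as it appears in the slides "Power Monoids And A Conjecture By Bienvenu And Geroldinger" (https://imsc.uni-graz.at/rings2023/static/slides/s-tringali.pdf): if $\mathcal P(S)\cong\mathcal P(T)$, must $S\cong T$? For infinite semigroups the answer is known to be negative. These notes treat finite semigroups. The answer is again no, and we shall build two non-isomorphic semigroups of order $76$, in which all products of three elements are $0$, with isomorphic large power semigroups. By Proposition 1, one cannot replace "three" by "two".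

## Can one find the singletons inside $\mathcal P(S)$?

The natural way to prove a positive answer is to recognize the singletons in $\mathcal P(S)$ by an algebraic property. Every isomorphism $\mathcal P(S)\to\mathcal P(T)$ would then carry singletons to singletons, and restricting it would give $S\cong T$.

For two finite groups $G,H$ this works. The identity of $\mathcal P(G)$ is $\{1\}$. If $XY=\{1\}$, then $y=x^{-1}$ for all $x\in X$, $y\in Y$, so $X$ and $Y$ are singletons. Thus the units of $\mathcal P(G)$ are exactly the singletons, and they form a group isomorphic to $G$. An isomorphism $\mathcal P(G)\to\mathcal P(H)$ maps units to units, so $G\cong H$.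

Far from groups the approach stops at once. Take $S=\{0,a\}$ with all products $0$. The elements of $\mathcal P(S)$ are $\{0\},\{a\},\{0,a\}$, and all products are $\{0\}$. Exchanging $\{a\}$ and $\{0,a\}$ is an automorphism of $\mathcal P(S)$, and it moves a singleton to a non-singleton. So no property invariant under isomorphism picks out the singletons. In Proposition 1 this did no harm, because counting was enough. We now look for a semigroup that carries real structure on a set $X$, while $\mathcal P$ of it sees that structure only through its effect on the collection of all subsets of $X$, with singletons not distinguished from the others. The structure will be a pair of permutations.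

## Permuting points and permuting subsets

For a set $X$ let $P(X)$ be the set of all subsets of $X$, including $\emptyset$, and let $P^+(X)=P(X)\setminus\{\emptyset\}$. (The script letter $\mathcal P$ is kept for power semigroups.)

**Definition.** A *bipermutation set* $\mathbf X=(X;g,h)$ is a finite non-empty set $X$ with two permutations $g,h$ of $X$. An *isomorphism* $\mathbf X\to\mathbf Y$ is a bijection $X\to Y$ that commutes with $g$ and with $h$; we use the same letters for the permutations of $Y$.

Equivalently, $X$ is a finite $F_2$-set, where $F_2$ is the free group on two letters and the letters act as $g$ and $h$. A bijection commuting with $g$ and $h$ also commutes with their inverses, so it is $F_2$-equivariant. The group $F_2$ acts on $P(X)$ by $wA=\{wa:a\in A\}$. For $w\in F_2$ let $\mathrm{fix}_X(w)$ be the number of points of $X$ fixed by $w$; the function $w\mapsto\mathrm{fix}_X(w)$ is the permutation character of $\mathbf X$.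

The example that will matter is this. Both sets are $\{1,\dots,6\}$, and
$$\mathbf X:\ g=(12)(34),\ h=(13)(24);\qquad\qquad \mathbf Y:\ g=(34)(56),\ h=(12)(56).$$
On $X$ we have $gh=hg=(14)(23)$, and on $Y$ we have $gh=hg=(12)(34)$. Both actions factor through the Klein four-group: a word $w\in F_2$ acts as $1$, $g$, $h$ or $gh$ according to the parities of its exponent sums in the two letters, by the same rule on $X$ and on $Y$. The fixed-point numbers of $1,g,h,gh$ are $6,2,2,2$ on $X$ and $6,2,2,2$ on $Y$, so the characters agree. But $5$ and $6$ are fixed by both $g$ and $h$ in $\mathbf X$, while no point of $\mathbf Y$ is fixed by both. Hence $\mathbf X\not\cong\mathbf Y$.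

One permutation would not have been enough. If $w$ has $m_d$ cycles of length $d$, then $w^k$ has $\sum_{d\mid k}d\,m_d$ fixed points, and these numbers for $k=1,2,3,\dots$ determine $m_1,m_2,m_3,\dots$ one after the other. So two sets with a single permutation each and equal characters have the same cycle type and are isomorphic.

Now pass to subsets. The number of common fixed *points* of a subgroup is not determined by the character ($2$ against $0$ above), but the number of invariant *subsets* is. A subset is invariant exactly when it is a union of orbits, and orbit counting computes the number of orbits from the character. Recall what we need about a finite group $G$ acting on a finite set. The number of orbits is the average number of fixed points. Every orbit is isomorphic to some $G/K$, where $K$ is the stabilizer of one of its points. Finally, $G/K\cong G/K'$ exactly when $K,K'$ are conjugate, so a finite $G$-set is determined up to isomorphism by its number of orbits of each type.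

**Lemma 2.** Let $\mathbf X,\mathbf Y$ be bipermutation sets. Then $P(X)\cong P(Y)$ as $F_2$-sets if and only if $\mathrm{fix}_X(w)=\mathrm{fix}_Y(w)$ for all $w\in F_2$. In that case the isomorphism can be chosen with $\emptyset\mapsto\emptyset$.

**Proof, from characters to subsets.** Let $G$ be the image of $F_2$ in $\mathrm{Sym}(X)\times\mathrm{Sym}(Y)$. It is a finite group, it acts on $X$ and on $Y$, and each $u\in G$ is the image of some $w\in F_2$, so $\mathrm{fix}_X(u)=\mathrm{fix}_Y(u)$. Let $H\le G$. A subset of $X$ is $H$-invariant if and only if it is a union of $H$-orbits, so $H$ fixes exactly $2^{o_X(H)}$ points of $P(X)$, where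
$$o_X(H)=\frac1{|H|}\sum_{u\in H}\mathrm{fix}_X(u)$$
is the number of $H$-orbits on $X$. The right-hand side is the same for $Y$, so every subgroup $H$ has equally many fixed points on $P(X)$ and on $P(Y)$.

Let $n_K$ be the number of points of $P(X)$ whose stabilizer is exactly $K$. A point is fixed by $H$ if and only if its stabilizer contains $H$, so $|\mathrm{Fix}(H)|=\sum_{K\ge H}n_K$, that is,
$$n_H=|\mathrm{Fix}(H)|-\sum_{K>H}n_K .$$
Starting from $H=G$ and going down, we see that all $n_K$ are determined by the fixed-point numbers, so they agree for $P(X)$ and $P(Y)$. An orbit of type $G/K$ has $[G:K]$ points, and these orbits together consist of the points whose stabilizer is conjugate to $K$. So their number is $\frac1{[G:K]}\sum_{K'}n_{K'}$, the sum over the conjugates $K'$ of $K$. This too agrees for $P(X)$ and $P(Y)$. Hence $P(X)\cong P(Y)$ as $G$-sets, and therefore as $F_2$-sets.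

Let $\gamma$ be any isomorphism. Then $\gamma(\emptyset)$ and $\emptyset$ are both fixed points of the action on $P(Y)$. The transposition of two fixed points (or the identity, if they coincide) commutes with the action. Composing $\gamma$ with it gives an isomorphism with $\emptyset\mapsto\emptyset$.

**Proof, from subsets to characters.** Suppose $P(X)\cong P(Y)$ and fix $w\in F_2$. Let $m_d$ be the number of $d$-cycles of $w$ on $X$. A $d$-cycle of $w$ splits into $\gcd(k,d)$ cycles of $w^k$, so $w^k$ has $c_X(w^k)=\sum_d m_d\gcd(k,d)$ cycles on $X$ and fixes exactly $2^{c_X(w^k)}$ subsets. Since $w^k$ fixes equally many points of $P(X)$ and $P(Y)$, we get $c_X(w^k)=c_Y(w^k)$ for all $k\ge1$. From the identity $m=\sum_{e\mid m}\varphi(e)$ we have $\gcd(k,d)=\sum_{e\mid k,\,e\mid d}\varphi(e)$, so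
$$c_X(w^k)=\sum_{e\mid k}\varphi(e)M_e,\qquad M_e=\sum_{d:\,e\mid d}m_d .$$
By Möbius inversion over the divisors of $k$, the numbers $c_X(w^k)$ determine all $\varphi(e)M_e$, hence all $M_e$. Next, $m_d=M_d-\sum_{d'}m_{d'}$, the sum over the proper multiples $d'>d$ of $d$. As $m_d=0$ for $d>|X|$, downward induction gives all $m_d$. The same formulas hold for $Y$, so $w$ has the same cycle type on $X$ and on $Y$. In particular $m_1=\mathrm{fix}_X(w)=\mathrm{fix}_Y(w)$. $\square$

In the example, let $V=\{1,g,h,gh\}$. The trivial group has $6$ orbits on $X$; each subgroup of order $2$ has $\frac12(6+2)=4$; and $V$ has $\frac14(6+2+2+2)=3$. So the numbers of invariant subsets are $64$, $16$ (three times) and $8$, the same as on $Y$. Hence $n_V=8$, each subgroup of order $2$ is the exact stabilizer of $16-8=8$ subsets, and $64-8-24=32$ subsets have trivial stabilizer. Both $P(X)$ and $P(Y)$ consist of $8$ fixed points, $4$ two-element orbits for each of the three subgroups of order $2$, and $8$ regular orbits.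

So $P(X)\cong P(Y)$ and $\mathbf X\not\cong\mathbf Y$. It remains to turn a bipermutation set into a semigroup.

## A semigroup built from two permutations

Let $Q(X)$ be the set of unordered pairs $[a,b]=[b,a]$ with $a,b\in X$, where $a=b$ is allowed. For $|X|=n$ we have $|Q(X)|=n(n+1)/2$.

**Definition.** For a bipermutation set $\mathbf X$ let
$$S(\mathbf X)=E_1\sqcup E_2\sqcup B_1\sqcup B_2\sqcup B_3\sqcup\{0\},\qquad E_i=\{x_i:x\in X\},\qquad B_k=\{[a,b]_k:[a,b]\in Q(X)\},$$
with the products
$$x_1y_1=[gx,y]_1,\qquad x_1y_2=[x,y]_2,\qquad x_2y_1=[hx,y]_3,\qquad\text{all other products}=0. \tag{1}$$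
Put $E=E_1\cup E_2$ and $N=B_1\cup B_2\cup B_3\cup\{0\}$.

All products lie in $N$, and $NS=SN=\{0\}$ for $S=S(\mathbf X)$. Hence every product of three elements is $0$ under either bracketing, so $S(\mathbf X)$ is a semigroup with $S^3=\{0\}$. Its order is $2n+\frac{3n(n+1)}2+1$.

Let us look at the products of $E_1$ with itself for $X=\{1,2\}$. Rows give the left factor.

| $g=\mathrm{id}$ | $1_1$ | $2_1$ |
|---|---|---|
| $1_1$ | $[1,1]_1$ | $[1,2]_1$ |
| $2_1$ | $[1,2]_1$ | $[2,2]_1$ |

| $g=(12)$ | $1_1$ | $2_1$ |
|---|---|---|
| $1_1$ | $[1,2]_1$ | $[2,2]_1$ |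
| $2_1$ | $[1,1]_1$ | $[1,2]_1$ |

An entry occurs only once in its table exactly at the places $x_1y_1$ with $y=gx$. So the multiplication shows the graph of $g$ as the set of places where the product factors uniquely.

This depends on the pairs being unordered. Had we set $x_1y_1=(gx,y)$ with ordered pairs in $B_1$, then renaming each $(a,b)\in B_1$ as $(g^{-1}a,b)$ would turn the rule into $x_1y_1=(x,y)$, and $g$ would have disappeared up to isomorphism. The other rules in (1) have these roles: $x_2y_2=0$ distinguishes $E_2$ from $E_1$, the products $x_1y_2$ tie the two copies of $X$ together, and the products $x_2y_1$ carry $h$.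

We can now state what will be proved.

**Theorem 3.** Let $\mathbf X$ be $\{1,\dots,6\}$ with $g=(12)(34)$, $h=(13)(24)$, and let $\mathbf Y$ be $\{1,\dots,6\}$ with $g=(34)(56)$, $h=(12)(56)$. Then $S(\mathbf X)\not\cong S(\mathbf Y)$, but $\mathcal P(S(\mathbf X))\cong\mathcal P(S(\mathbf Y))$. Both semigroups have order $12+63+1=76$.

Hence it is not true that $\mathcal P(S)\cong\mathcal P(T)$ implies $S\cong T$ for all finite semigroups $S,T$.

**Theorem 4.** For all bipermutation sets $\mathbf X,\mathbf Y$:

1. $S(\mathbf X)\cong S(\mathbf Y)$ if and only if $\mathbf X\cong\mathbf Y$.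
2. $\mathcal P(S(\mathbf X))\cong\mathcal P(S(\mathbf Y))$ if and only if $P(X)\cong P(Y)$ as $F_2$-sets, if and only if $\mathrm{fix}_X(w)=\mathrm{fix}_Y(w)$ for all $w\in F_2$.

**Corollary 5.** For every $k\ge1$ there are $k+1$ pairwise non-isomorphic finite semigroups, all satisfying $S^3=\{0\}$, with isomorphic large power semigroups. The exponent $3$ is optimal: if $S$ is finite with $S^2=\{0\}$ and $\mathcal P(S)\cong\mathcal P(T)$ with $T$ finite, then $S\cong T$.

The last sentence of Corollary 5 is Proposition 1. Theorem 3 needs Theorem 4(1) and one direction of Theorem 4(2); the other direction of 4(2) says exactly how much of $\mathbf X$ the power semigroup keeps.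

## $S(\mathbf X)$ determines $\mathbf X$

We prove Theorem 4(1). An isomorphism $\mathbf X\to\mathbf Y$, applied to all subscripted points and pairs and extended by $0\mapsto0$, respects (1) and gives $S(\mathbf X)\cong S(\mathbf Y)$. Conversely, let $f:S(\mathbf X)\to S(\mathbf Y)$ be an isomorphism. Then $f(0)=0$.

**Step 1: $f$ respects $E_1$ and $E_2$.** The aim is to describe these sets by the multiplication. In each of the two semigroups $S^2=N$, because
$$[a,b]_1=(g^{-1}a)_1b_1,\qquad [a,b]_2=a_1b_2,\qquad [a,b]_3=(h^{-1}a)_2b_1,\qquad 0=00,$$
and all products lie in $N$. So $E=S\setminus S^2$ and $f(E)=E$. For $e\in E$ we have $e^2=0$ if and only if $e\in E_2$, since $x_1x_1=[gx,x]_1\ne0$ and $x_2x_2=0$. So $f(x_i)=(f_i(x))_i$ for two bijections $f_1,f_2:X\to Y$.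

**Step 2: $f_1=f_2$, and this map commutes with $g$ and $h$.** The aim is to read off the permutations from unique factorization, as in the tables. Elements of $B_1$ arise only as products in $E_1E_1$, those of $B_2$ only in $E_1E_2$, and those of $B_3$ only in $E_2E_1$. Also $[gx,y]=[a,b]$ means $(gx,y)=(a,b)$ or $(gx,y)=(b,a)$, and similarly for $[x,y]$ and $[hx,y]$. So $[a,b]_k$ is a product of two elements of $S$ in exactly one way if $a=b$ and in exactly two ways if $a\ne b$. Hence

- $x_1y_1$ has a unique factorization if and only if $y=gx$;
- $x_1y_2$ has one if and only if $y=x$;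
- $x_2y_1$ has one if and only if $y=hx$.

The isomorphism $f$ preserves this property. The three lines give, in order, $f_1(gx)=gf_1(x)$, then $f_2(x)=f_1(x)$, and finally $f_1(hx)=hf_2(x)=hf_1(x)$. So $f_1:\mathbf X\to\mathbf Y$ is an isomorphism. $\square$

## Products of subsets and unique factorization

We turn to $\mathcal P(S(\mathbf X))$. For $A,C\subseteq X$ put
$$A*C=\{[a,c]:a\in A,\ c\in C\}\subseteq Q(X),$$
so $A*C=\emptyset$ if and only if $A$ or $C$ is empty. For $U\in\mathcal P(S(\mathbf X))$ define $U_1,U_2\subseteq X$ by $U\cap E_i=\{x_i:x\in U_i\}$, and let $U_N=U\cap N$. For $M\subseteq Q(X)$ write $(M)_k$ for its copy in $B_k$. Multiplying out by (1) gives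
$$UV=(gU_1*V_1)_1\sqcup(U_1*V_2)_2\sqcup(hU_2*V_1)_3\sqcup Z, \tag{2}$$
where $Z=\{0\}$ if $U_N\ne\emptyset$, or $V_N\ne\emptyset$, or ($U_2\ne\emptyset$ and $V_2\ne\emptyset$), and $Z=\emptyset$ otherwise. In the first two cases $0$ does occur because $U$ and $V$ are non-empty; in the third because $x_2y_2=0$.

So everything depends on the operation $*$. On points, $[a,b]$ determines the unordered pair $a,b$ and nothing more. The crucial fact is that the same holds for sets.

**Lemma 6.** For non-empty $A,C,A',C'\subseteq X$: $A*C=A'*C'$ if and only if $\{A,C\}=\{A',C'\}$ as unordered pairs.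

Two examples first, in $X=\{1,2,3\}$. For $A=\{1,2\}$, $C=\{2,3\}$ we get $\{[1,2],[1,3],[2,2],[2,3]\}$. For $A=\{2\}$, $C=\{1,2,3\}$ we get $\{[1,2],[2,2],[2,3]\}$. In both cases $A\cap C=\{2\}$ and $A\cup C=\{1,2,3\}$, so $1$ and $3$ each lie in exactly one of the two sets. The pair $[1,3]$ tells whether they lie in different sets (present) or in the same one (absent).

**Proof.** "If" is clear, since $[a,c]=[c,a]$. For "only if" we recover $\{A,C\}$ from $M=A*C$.

We have $[x,x]\in M$ if and only if $x\in A$ and $x\in C$, so $M$ determines $W=\{x:[x,x]\in M\}=A\cap C$. Since $A$ and $C$ are both non-empty, the set of all entries of members of $M$ is $A\cup C$. So $M$ determines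
$$R=(A\cup C)\setminus W=(A\setminus C)\sqcup(C\setminus A).$$
Let $r\neq s$ be in $R$. Then $[r,s]\in M$ means ($r\in A$ and $s\in C$) or ($s\in A$ and $r\in C$). If $r,s$ both lie in $A\setminus C$ or both in $C\setminus A$, neither alternative holds; if one lies in $A\setminus C$ and the other in $C\setminus A$, one of them does. So the relation "$r=s$ or $[r,s]\notin M$" is an equivalence relation on $R$ whose classes are the non-empty sets among $A\setminus C$ and $C\setminus A$. It is determined by $M$.

If there are two classes $R_1,R_2$, then $\{A,C\}=\{W\cup R_1,W\cup R_2\}$. If there is one class $R_1$, then $\{A,C\}=\{W,W\cup R_1\}$. If there is none, then $A=C=W$. In each case $M$ determines $\{A,C\}$. $\square$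

Lemma 6 allows cancellation: if $A*C=A'*C$ with $A,A',C\neq\emptyset$, then $\{A,C\}=\{A',C\}$, hence $A=A'$. If $C\ne\emptyset$, then $A*C=\emptyset$ if and only if $A=\emptyset$, so $A*C=A'*C$ implies $A=A'$ also when $A$ or $A'$ may be empty. We shall call this *cancellation*.

## Equal characters give isomorphic power semigroups

By (2) and Lemma 6, the product $UV$ depends on $U_1,U_2,V_1,V_2$ only through unordered pairs of subsets, so these subsets may be renamed, provided the renaming commutes with $g$ and $h$ and keeps track of $\emptyset$. The renaming need not respect sizes or inclusions.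

**Proposition 7.** If $\gamma:P(X)\to P(Y)$ is an $F_2$-equivariant bijection with $\gamma(\emptyset)=\emptyset$, then $\mathcal P(S(\mathbf X))\cong\mathcal P(S(\mathbf Y))$.

**Step 1: a matching renaming of the subsets of $Q(X)$.** We need a bijection $\beta:P(Q(X))\to P(Q(Y))$ compatible with $*$. From $2^{|X|}=2^{|Y|}$ we get $|X|=|Y|$ and $|Q(X)|=|Q(Y)|$. The map $\gamma$ restricts to a bijection $P^+(X)\to P^+(Y)$. Consider the assignment
$$A*C\ \mapsto\ \gamma(A)*\gamma(C)\qquad(A,C\in P^+(X)).$$
It is well defined: if $A*C=A'*C'$, then $\{A,C\}=\{A',C'\}$ by Lemma 6 for $X$, so $\gamma(A)*\gamma(C)=\gamma(A')*\gamma(C')$. It is injective by Lemma 6 for $Y$ and the injectivity of $\gamma$, and it is onto $\{A'*C':A',C'\in P^+(Y)\}$ because $\gamma$ is onto $P^+(Y)$. The families $\{A*C\}$ and $\{A'*C'\}$ do not contain $\emptyset$, and they have equal size. Their complements in $P(Q(X))$ and $P(Q(Y))$ therefore also have equal size, and both contain $\emptyset$. So we can extend the assignment to a bijection $\beta:P(Q(X))\to P(Q(Y))$ with $\beta(\emptyset)=\emptyset$, arbitrarily on the remaining sets. Then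
$$\beta(A*C)=\gamma(A)*\gamma(C)\qquad\text{for all }A,C\subseteq X. \tag{3}$$
If $A$ or $C$ is empty, both sides are $\emptyset$.

**Step 2: the map $\Phi$.** We put the renamings together. For $U\in\mathcal P(S(\mathbf X))$ let $\Phi(U)$ be obtained by applying $\gamma$ to $U_1$ and to $U_2$, applying $\beta$ to each of the three components of $U$ in $B_1,B_2,B_3$, and leaving $U\cap\{0\}$ unchanged. Since $\gamma$ and $\beta$ are bijections that map $\emptyset$, and only $\emptyset$, to $\emptyset$, the set $\Phi(U)$ is non-empty and $\Phi$ is a bijection onto $\mathcal P(S(\mathbf Y))$. Moreover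
$$\Phi(U)_N=\emptyset\iff U_N=\emptyset,\qquad \Phi(U)_2=\emptyset\iff U_2=\emptyset .$$

**Step 3: $\Phi$ is a homomorphism.** We compare both sides component by component using (2). By the two equivalences just stated, $0\in UV$ if and only if $0\in\Phi(U)\Phi(V)$. By (3) and equivariance,
$$\beta(gU_1*V_1)=g\gamma(U_1)*\gamma(V_1),\quad \beta(U_1*V_2)=\gamma(U_1)*\gamma(V_2),\quad \beta(hU_2*V_1)=h\gamma(U_2)*\gamma(V_1).$$
The left-hand sides are the components of $\Phi(UV)$ in $B_1,B_2,B_3$, the right-hand sides are those of $\Phi(U)\Phi(V)$, and neither set meets $E$. So $\Phi(UV)=\Phi(U)\Phi(V)$. $\square$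

**Proof of Theorem 3.** We checked above that $\mathrm{fix}_X(w)=\mathrm{fix}_Y(w)$ for all $w\in F_2$: both actions factor through $\{1,g,h,gh\}$ with fixed-point numbers $6,2,2,2$. By Lemma 2 there is an $F_2$-isomorphism $P(X)\to P(Y)$ with $\emptyset\mapsto\emptyset$, and Proposition 7 gives $\mathcal P(S(\mathbf X))\cong\mathcal P(S(\mathbf Y))$. On the other hand, $5$ and $6$ are fixed by both $g$ and $h$ in $\mathbf X$, and no point of $\mathbf Y$ is fixed by both, so $\mathbf X\not\cong\mathbf Y$, and $S(\mathbf X)\not\cong S(\mathbf Y)$ by Theorem 4(1). For $n=6$ the order is $12+3\cdot21+1=76$. $\blacksquare$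

## The power semigroup determines the action on subsets

We now prove Theorem 4(2). The two conditions on the right are equivalent by Lemma 2. If they hold, Lemma 2 provides an $F_2$-isomorphism with $\emptyset\mapsto\emptyset$, and Proposition 7 gives $\mathcal P(S(\mathbf X))\cong\mathcal P(S(\mathbf Y))$. It remains to take an isomorphism $\Phi:\mathcal P(S(\mathbf X))\to\mathcal P(S(\mathbf Y))$ and to construct an $F_2$-isomorphism $P(X)\to P(Y)$.

The plan imitates the proof of Theorem 4(1), with subsets in place of points. For $A\in P^+(X)$ write $\underline A=\{a_1:a\in A\}\subseteq E_1$. Call $U\in\mathcal P(S(\mathbf X))$ *pure* if $U\subseteq E$, that is, if $U_N=\emptyset$. For example, $\{x_1,y_2\}$ is pure and $\{x_1,0\}$ is not. The same words and notation are used for $\mathbf Y$.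

**Step 1: $\Phi$ preserves purity.** We characterize purity by the multiplication. The claim is that $U$ is pure if and only if no $U'\ne U$ satisfies $U'V=UV$ and $VU'=VU$ for all $V$.

Suppose $U_N\ne\emptyset$. By (2), products with $U$ as a factor do not change when $U_N$ is replaced by another non-empty subset of $N$. Since $|N|\ge2$, such a replacement exists and gives $U'\ne U$ with the same products.

Suppose $U$ is pure and $U'$ has the same products. Take $V=\{y_1\}$ for some $y\in X$. By (2),
$$UV=(gU_1*\{y\})_1\sqcup(hU_2*\{y\})_3,$$
which does not contain $0$. From $U'V=UV$ we get $0\notin U'V$, so $U'_N=\emptyset$. Comparing components, $gU'_1*\{y\}=gU_1*\{y\}$ and $hU'_2*\{y\}=hU_2*\{y\}$, so $U'_1=U_1$ and $U'_2=U_2$ by cancellation. Thus $U'=U$, and the claim holds.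

Pure elements are the non-empty subsets of $E$, so counting them gives $2^{2|X|}-1=2^{2|Y|}-1$, and $|X|=|Y|=:n$. If $n=1$, all permutations are trivial, so $\mathbf X\cong\mathbf Y$ and $P(X)\cong P(Y)$. From now on $n\ge2$, so $|P^+(X)|=2^n-1\ge3$.

**Step 2: $\Phi$ preserves $\Pi_1=\{\underline A:A\in P^+(X)\}$.** This step is the analogue of separating $E_1$ from $E_2$. For this we must express "$0\in UV$" by the multiplication. The claim is that for pure $U,V$,
$$0\in UV\iff UV=U'V\text{ for some non-pure }U'.$$
If $U'$ is non-pure, then $0\in U'V$ by (2). Conversely, if $0\in UV$, then $(U\cup\{0\})V=UV\cup\{0\}=UV$, and $U\cup\{0\}$ is non-pure. So $\Phi$ preserves the relation $0\in UV$ between pure sets. By (2), a pure $U$ satisfies $0\notin UU$ if and only if $U_2=\emptyset$, that is, if and only if $U\in\Pi_1$. Hence $\Phi$ maps the set $\Pi_1$ for $\mathbf X$ onto the set $\Pi_1$ for $\mathbf Y$, and there is a bijection $\gamma:P^+(X)\to P^+(Y)$ with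
$$\Phi(\underline A)=\underline{\gamma(A)}\qquad(A\in P^+(X)).$$

**Step 3: $\gamma(gA)=g\gamma(A)$.** We read off $g$ from unique factorization inside $\Pi_1$. By (2), $\underline A\,\underline C=(gA*C)_1$. By Lemma 6, a pair $(\underline{A'},\underline{C'})\in\Pi_1\times\Pi_1$ has the same product if and only if $\{gA',C'\}=\{gA,C\}$, that is, if and only if $(gA',C')$ is $(gA,C)$ or $(C,gA)$. There is exactly one such pair if and only if $C=gA$. Since $\Phi$ preserves $\Pi_1$ and products, $C=gA$ holds if and only if $\gamma(C)=g\gamma(A)$. Taking $C=gA$ gives the assertion.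

**Step 4: $\gamma(hA)=h\gamma(A)$.** Now we want to read off $h$ from products involving $E_2$. Let $\mathcal R$ be the set of pure elements not in $\Pi_1$. Its members are the pairs $R=(C,D)$ with $R_1=C$ and $R_2=D\ne\emptyset$, where $C$ may be empty. By Steps 1 and 2, $\Phi$ preserves $\mathcal R$. For $V=\underline A$, (2) gives
$$RV=(gC*A)_1\sqcup(hD*A)_3,\qquad VR=(gA*C)_1\sqcup(A*D)_2. \tag{4}$$
If only elements $R=(\emptyset,D)$ were present, we could argue as in Step 3: the product $RV=(hD*A)_3$ would show when $A=hD$, and $VR=(A*D)_2$ would show when $A=D$. But we have no criterion saying which elements of $\mathcal R$ have $C=\emptyset$. So we count factorizations for all $R\in\mathcal R$ and find that the other elements cannot give wrong information.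

*Factorizations of $RV$ in $\mathcal R\times\Pi_1$.* Let $RV=R'V'$ with $R'=(C',D')$ and $V'=\underline{A'}$. The $B_3$-components and Lemma 6 give $\{hD',A'\}=\{hD,A\}$. There are two cases.

- If $D'=D$ and $A'=A$, then the $B_1$-components give $gC'*A=gC*A$, so $C'=C$ by cancellation. This is the original factorization.
- Otherwise $hD'=A$ and $A'=hD$ with $A\ne hD$, and the remaining condition is $gC*A=gC'*hD$. If $C=\emptyset$, it holds exactly for $C'=\emptyset$. If $C\ne\emptyset$, then $C'\neq\emptyset$ and by Lemma 6 the condition says $\{gC,A\}=\{gC',hD\}$. As $hD\ne A$, this forces $hD=gC$ and then $gC'=A$; conversely, $gC=hD$ and $gC'=A$ satisfy it.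

In the second case there is thus exactly one further factorization if $C=\emptyset$ or $gC=hD$, and none otherwise. Hence:

- if $C=\emptyset$ or $gC=hD$, then $RV$ has exactly one factorization in $\mathcal R\times\Pi_1$ if and only if $A=hD$;
- otherwise $RV$ has exactly one factorization for every $V\in\Pi_1$.

*Factorizations of $VR$ in $\Pi_1\times\mathcal R$.* Let $VR=V'R'$ with the same notation. The $B_2$-components give $\{A',D'\}=\{A,D\}$.

- If $A'=A$ and $D'=D$, then $gA*C=gA*C'$, so $C'=C$ by cancellation.
- Otherwise $A'=D$ and $D'=A$ with $A\ne D$, and the remaining condition is $gA*C=gD*C'$. If $C=\emptyset$, it holds exactly for $C'=\emptyset$. If $C\ne\emptyset$, it says $\{gA,C\}=\{gD,C'\}$. As $gD\ne gA$, this holds if and only if $C=gD$ and $C'=gA$.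

Hence:

- if $C=\emptyset$ or $C=gD$, then $VR$ has exactly one factorization in $\Pi_1\times\mathcal R$ if and only if $A=D$;
- otherwise $VR$ has exactly one factorization for every $V\in\Pi_1$.

*Nice elements.* Call $R\in\mathcal R$ *nice* if there is exactly one $V\in\Pi_1$ such that $RV$ has exactly one factorization in $\mathcal R\times\Pi_1$, and exactly one $V'\in\Pi_1$ such that $V'R$ has exactly one factorization in $\Pi_1\times\mathcal R$. Since $|\Pi_1|\ge3$, the "otherwise" alternatives are excluded for a nice $R=(C,D)$, so $V=\underline{hD}$ and $V'=\underline D$. On the other hand, every $R=(\emptyset,D)$ with $D\ne\emptyset$ is nice. So the set of pairs $(V',V)$ arising from nice elements is exactly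
$$\{(\underline D,\underline{hD}):D\in P^+(X)\}. \tag{5}$$
There may be nice elements with $C\ne\emptyset$: for instance $C=D=X$ satisfies $gC=hD$ and $C=gD$. They do no harm, because the pair they contribute is already in (5).

Since $\Phi$ preserves $\Pi_1$, $\mathcal R$ and products, it carries the set (5) for $\mathbf X$ to the set (5) for $\mathbf Y$. So for each $D\in P^+(X)$ the pair $(\underline{\gamma(D)},\underline{\gamma(hD)})$ has the form $(\underline{D'},\underline{hD'})$, which means $\gamma(hD)=h\gamma(D)$.

**Step 5: conclusion.** Extend $\gamma$ by $\gamma(\emptyset)=\emptyset$. The result is a bijection $P(X)\to P(Y)$ that commutes with $g$ and $h$ by Steps 3 and 4, hence an isomorphism of $F_2$-sets. $\blacksquare$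

Back to the singletons. Let $\mathbf X,\mathbf Y$ be as in Theorem 3 and let $\Phi$ be any isomorphism $\mathcal P(S(\mathbf X))\to\mathcal P(S(\mathbf Y))$. The singleton $\{5_1\}=\underline{\{5\}}$ is mapped to $\underline{\gamma(\{5\})}$, where $\gamma(\{5\})$ is a non-empty subset of $Y$ invariant under $g$ and $h$. The orbits on $Y$ are $\{1,2\},\{3,4\},\{5,6\}$, so $\gamma(\{5\})$ has at least two elements. Here every isomorphism maps some singleton to a non-singleton.

## Arbitrarily many semigroups with the same power semigroup

**Proof of Corollary 5.** Let $\mathbf X,\mathbf Y$ be as in Theorem 3 and let $k\ge1$. For $0\le j\le k$ let $\mathbf Z_j$ be the disjoint union of $j$ copies of $\mathbf X$ and $k-j$ copies of $\mathbf Y$. For every $w\in F_2$,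
$$\mathrm{fix}_{Z_j}(w)=j\,\mathrm{fix}_X(w)+(k-j)\,\mathrm{fix}_Y(w)=k\,\mathrm{fix}_X(w),$$
which does not depend on $j$. By Lemma 2 and Proposition 7 the semigroups $\mathcal P(S(\mathbf Z_j))$ are all isomorphic. In $\mathbf Z_j$ exactly $2j$ points are fixed by both $g$ and $h$, so the $\mathbf Z_j$ are pairwise non-isomorphic. By Theorem 4(1) so are the $k+1$ semigroups $S(\mathbf Z_j)$, and each of them satisfies $S^3=\{0\}$. The optimality of the exponent $3$ is Proposition 1. $\blacksquare$
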